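# Discontinuous homomorphisms from $L^1(G)$ and unbounded quasimorphisms

The continuum hypothesis (CH) is assumed throughout. It enters through one quoted theorem, Theorem E below.

## 1. Group algebras, representations, prime ideals of $\ell^\infty$, quasimorphisms

Let $G$ be a locally compact group with left Haar measure $dx$.

**Definition (group algebra).** $L^1(G)$ is the Banach space of Haar-integrable functions on $G$ with the product $(f*h)(z)=\int_G f(x)h(x^{-1}z)\,dx$. It is a closed two-sided ideal of the measure algebra $M(G)$, in which point masses multiply by $\delta_x*\delta_y=\delta_{xy}$, and $(\delta_x*f)(y)=f(x^{-1}y)$. By Fubini's theorem and left invariance, for every $\varphi\in C_b(G)$,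
$$\int_G (f*h)(z)\varphi(z)\,dz=\iint f(x)h(y)\varphi(xy)\,dx\,dy. \tag{1}$$
We write $I_0(G)=\{f\in L^1(G):\int f=0\}$. By (1) with $\varphi=1$, the map $f\mapsto\int f$ is multiplicative, so $I_0(G)$ is an ideal.

*Example.* For $G=\mathbb Z$ we have $L^1(\mathbb Z)=\ell^1(\mathbb Z)$. The map $f\mapsto \hat f$, $\hat f(z)=\sum_m f(m)z^m$, identifies it with the Wiener algebra $A(\mathbb T)$ of continuous functions on the circle with absolutely summable Fourier coefficients, normed by $\|F\|_A=\sum_m|\widehat F(m)|$ and with pointwise product. The ideal $I_0(\mathbb Z)$ becomes $\{F\in A(\mathbb T):F(1)=0\}$.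

**Definition (homomorphism).** A homomorphism from $L^1(G)$ into a Banach algebra $B$ is an algebra homomorphism $\theta:L^1(G)\to B$. It need not be continuous.

*Example.* Continuous ones are easy to produce: $f\mapsto\int f$ is one. Discontinuous ones exist cheaply for other Banach algebras. If $A$ is an infinite-dimensional Banach space with zero product and $B=\mathbb C$ with zero product, every discontinuous linear functional on $A$ is a discontinuous homomorphism. For $L^1(G)$ the product is far from zero and nothing so cheap is available.

**Definition (unitary representation).** An $n$-dimensional unitary representation is a continuous homomorphism $\pi:G\to U(n)$. It is irreducible if $\mathbb C^n$ has no invariant subspace other than $0$ and $\mathbb C^n$. Two representations $\pi,\pi'$ are equivalent if $\pi'(g)=U\pi(g)U^{-1}$ for some unitary $U$ and all $g$. Each $\pi$ extends to $M(G)$ by $\pi(\mu)=\int\pi(g)\,d\mu(g)$, a homomorphism with $\|\pi(\mu)\|\le\|\mu\|$.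

*Example.* If $G$ is abelian, all irreducible finite-dimensional unitary representations are $1$-dimensional. They are the continuous characters, and they form the dual group $\widehat G$. For $\mathbb Z$ they are $m\mapsto z^m$ with $z\in\mathbb T$, pairwise inequivalent. The symmetry group of a triangle has a $2$-dimensional irreducible representation, given by its action on the plane.

**Definition (free ultrafilter).** A free ultrafilter $\mathcal U$ on $\mathbb N$ is a family of subsets of $\mathbb N$ that does not contain $\emptyset$, is closed under supersets and finite intersections, contains one of $S,\mathbb N\setminus S$ for each $S\subset\mathbb N$, and contains no finite set. Hence it contains all cofinite sets, and if a member of $\mathcal U$ is cut into finitely many pieces, one piece is in $\mathcal U$. We fix such a $\mathcal U$. "For $\mathcal U$-many $k$" means "for all $k$ in some member of $\mathcal U$". Every sequence in a compact Hausdorff space has a unique limit along $\mathcal U$, and continuous operations commute with $\lim_{\mathcal U}$.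

*Example.* For the sequence $(-1)^k$, exactly one of the sets of even and odd $k$ lies in $\mathcal U$, so $\lim_{\mathcal U}(-1)^k$ is $1$ or $-1$ accordingly.

**Definition (prime ideal).** A proper ideal $P$ of a commutative algebra is prime if $\varphi\psi\in P$ implies $\varphi\in P$ or $\psi\in P$. We use ideals of $\ell^\infty=\ell^\infty(\mathbb N)=C(\beta\mathbb N)$.

*Example.* Put
$$P_{\mathcal U}=\{\varphi\in\ell^\infty:\varphi^{-1}(0)\in\mathcal U\},\qquad M_{\mathcal U}=\{\varphi\in\ell^\infty:\lim_{\mathcal U}\varphi=0\}.$$
$M_{\mathcal U}$ is the kernel of the character $\lim_{\mathcal U}$, so it is a maximal ideal. $P_{\mathcal U}$ is an ideal, and it is prime: if $\varphi\psi=0$ on a member of $\mathcal U$, that member is covered by $\varphi^{-1}(0)\cup\psi^{-1}(0)$, so one of these two sets is in $\mathcal U$. It is not maximal, because $P_{\mathcal U}\subset M_{\mathcal U}$ and $(1/k)_k\in M_{\mathcal U}\setminus P_{\mathcal U}$.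

**Theorem E (Dales, Esterle; CH).** *Let $X$ be a compact Hausdorff space and $P$ a non-maximal prime ideal of $C(X)$ with $|C(X)/P|=2^{\aleph_0}$. Then there is a homomorphism from $C(X)$ into a commutative Banach algebra with kernel exactly $P$.*

The sources are J. Esterle, Proc. London Math. Soc. (3) 36 (1978), 46–58 and 59–85, and H. G. Dales, Amer. J. Math. 101 (1979), 647–734; see also Dales–Woodin, *An Introduction to Independence for Analysts*, LMS Lecture Notes 115, and Dales, *Banach Algebras and Automatic Continuity*, §5.7. We use it as a black box with $X=\beta\mathbb N$. The cardinality condition is then automatic for proper $P$: $|\ell^\infty|=2^{\aleph_0}$, and $\mathbb C$ embeds in $\ell^\infty/P$. Thus every non-maximal prime ideal $P$ of $\ell^\infty$ comes with an injective homomorphism $\iota:\ell^\infty/P\to B$ into a commutative Banach algebra.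

**Definition (quasimorphism).** A quasimorphism on $G$ is a map $q:G\to\mathbb R$ with
$$D:=\sup_{x,y\in G}|q(xy)-q(x)-q(y)|<\infty .$$

*Example.* Homomorphisms to $\mathbb R$ have $D=0$, and bounded functions are quasimorphisms. On $\mathbb Z$, $q(n)=\lfloor n\sqrt2\rfloor$ is an unbounded quasimorphism, since $\lfloor a+b\rfloor-\lfloor a\rfloor-\lfloor b\rfloor\in\{0,1\}$. It is not a homomorphism: $q(1)+q(2)=1+2=3$ but $q(3)=4$.

**Matrix convention.** If $B$ is a Banach algebra, $M_n(B)$ is one too, with the norm $\max_i\sum_j\|b_{ij}\|$. A homomorphism $\Theta:A\to B$ induces a homomorphism $\Theta^{(n)}:M_n(A)\to M_n(B)$ entry by entry.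

## 2. Conjecture B and the answer

For which $G$ is every homomorphism from $L^1(G)$ into every Banach algebra automatically continuous? For abelian $G$ the following is known: there is a discontinuous homomorphism from $L^1(G)$ into a Banach algebra if and only if $\widehat G$ is infinite. The natural guess for general $G$ replaces characters by irreducible representations of one fixed finite dimension. It comes from the paper "When is there a discontinuous homomorphism from $L^1(G)$?".

**Conjecture B.** *Let $G$ be a locally compact group. Then there is a discontinuous homomorphism from $L^1(G)$ into a Banach algebra if and only if there is $n\in\mathbb N$ such that $G$ has an infinite number of inequivalent, $n$-dimensional, irreducible unitary representations.*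

Conjecture B is false, and it is the "only if" half that fails. There are groups whose only finite-dimensional irreducible unitary representation is the trivial one, but whose group algebra has a discontinuous homomorphism, even into a commutative Banach algebra. The statements to be proved are these.

**Theorem 1 (CH).** *Let $G$ be a locally compact group with an unbounded continuous quasimorphism $q$. Then there is a discontinuous homomorphism from $L^1(G)$ into a commutative Banach algebra.*

Sections 5 and 6 check that the countable discrete group $\mathrm{Alt}_f(\mathbb N)*\mathrm{Alt}_f(\mathbb N)$ and the connected simple Lie group $\widetilde{SL}(2,\mathbb R)$ satisfy the hypothesis of Theorem 1 and have only the trivial irreducible finite-dimensional unitary representation. Either one disproves the conjecture.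

**Theorem 2 (CH).** *If for some $n$ the locally compact group $G$ has infinitely many inequivalent $n$-dimensional irreducible unitary representations, then $L^1(G)$ has a discontinuous homomorphism into a Banach algebra.* So the "if" half of Conjecture B holds for every $G$.

**Theorem 3 (CH).** *If some open subgroup $H$ of finite index in $G$ has an unbounded continuous quasimorphism, then $L^1(G)$ has a discontinuous homomorphism into a Banach algebra.*

The hypotheses of Theorems 2 and 3 are sufficient conditions. We do not claim that either is necessary for the existence of a discontinuous homomorphism.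

## 3. Finite groups and the integers

If $G$ is finite, $L^1(G)=\mathbb C[G]$ is finite-dimensional, every linear map on it is continuous, and $G$ has finitely many irreducible representations up to equivalence. The conjecture holds for these groups.

Now let $G=\mathbb Z$, where infinitely many characters are available. We build a discontinuous homomorphism by hand, apart from Theorem E. We need a way to cut a function off near its zeros.

**Cutoff Lemma.** *Let $E\subset\mathbb T$ be finite and non-empty and let $F$ be a $C^1$ function on $\mathbb T$ vanishing on $E$. For every small $\delta>0$ there is $F_\delta\in A(\mathbb T)$ that vanishes at all points of arc distance less than $\delta$ from $E$, and $\|F-F_\delta\|_A\to0$ as $\delta\to0$.*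

*Proof.* We first bound $\|\cdot\|_A$ by a derivative. Let $h$ be Lipschitz on $\mathbb T$, regarded as a $2\pi$-periodic function of the angle. The Fourier coefficients of $h'$ are $im\,\widehat h(m)$, so by Cauchy–Schwarz and $\sum_{m\ne0}m^{-2}=\pi^2/3$,
$$\|h\|_A\le|\widehat h(0)|+\sum_{m\neq0}\frac1{|m|}\,|m\widehat h(m)|\le\|h\|_\infty+\frac{\pi}{\sqrt3}\,\|h'\|_{2}, \tag{2}$$
with the $L^2$ norm for normalized measure. In particular Lipschitz functions lie in $A(\mathbb T)$.

Let $d$ be the arc distance to $E$, a $1$-Lipschitz function. Let $\chi_\delta=1$ where $d\le\delta$, $\chi_\delta=2-d/\delta$ where $\delta\le d\le2\delta$, and $\chi_\delta=0$ where $d\ge2\delta$. Put $F_\delta=F(1-\chi_\delta)$. This is Lipschitz and vanishes where $d<\delta$. With $C=\sup|F'|$ we have $|F|\le Cd$. So on $\{d\le2\delta\}$, $|F\chi_\delta|\le2C\delta$ and, almost everywhere, $|(F\chi_\delta)'|\le C+2C\delta\cdot\frac1\delta=3C$. Outside this set $F\chi_\delta=0$. The set has normalized measure at most $4\delta|E|/2\pi$. By (2),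
$$\|F-F_\delta\|_A=\|F\chi_\delta\|_A\le2C\delta+\frac{\pi}{\sqrt3}\,3C\Bigl(\frac{2\delta|E|}{\pi}\Bigr)^{1/2}\to0.\qquad\blacksquare$$

(This is a concrete form of the fact that points of $\mathbb T$ are sets of synthesis for $A(\mathbb T)$; see Rudin, *Fourier Analysis on Groups*, Ch. 2.)

Choose $z_k\in\mathbb T\setminus\{1\}$ with $z_k\to1$. The map $\Lambda_0(f)=(\hat f(z_k))_k+P_{\mathcal U}$ is a homomorphism $\ell^1(\mathbb Z)\to\ell^\infty/P_{\mathcal U}$. Let $\iota:\ell^\infty/P_{\mathcal U}\to B$ be injective, from Theorem E, and put $\theta_0=\iota\circ\Lambda_0$. Take $f=\delta_0-\delta_1$, so $\hat f(z)=1-z$. No $\hat f(z_k)$ is zero, so $\theta_0(f)\ne0$. The Cutoff Lemma with $E=\{1\}$ gives $f_\delta\to f$ in $\ell^1(\mathbb Z)$ with $\hat f_\delta=0$ near $1$. Then $\hat f_\delta(z_k)=0$ for all large $k$, so $\theta_0(f_\delta)=0$. If $\theta_0$ were continuous we would get $\theta_0(f)=0$. So $\theta_0$ is discontinuous.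

Keep the pattern in mind: *a homomorphism that vanishes on a dense subspace of $I_0(G)$ but not on $I_0(G)$ is discontinuous.*

## 4. From exact characters to almost multiplicative functionals

Suppose $G$ has only the trivial irreducible finite-dimensional unitary representation. The recipe for $\mathbb Z$ needs a sequence of characters of $G$. The only sequence we can write down is constant: each term sends $f$ to $\int f$. The recipe then yields $\theta(f)=(\int f)\,\iota(1+P)$, which is continuous. Matrices do not help, because every finite-dimensional unitary representation of $G$ is a direct sum of irreducible ones, hence trivial. Exact multiplicativity is what stops us.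

But exactness is more than the recipe requires. We only need a sequence of functionals $\omega_k$ such that each error sequence $\bigl(\omega_k(f*h)-\omega_k(f)\omega_k(h)\bigr)_k$ lies in some non-maximal prime ideal $P$. The ideal $P_{\mathcal U}$ demands that the error be exactly zero for $\mathcal U$-many $k$. A larger prime ideal can also absorb errors that are merely small.

A quasimorphism supplies such functionals: for small $t>0$, the function $e^{itq}$ is multiplicative on $G$ up to an error of size $tD$. With $t=t_k\to0$ the errors are $O(t_k)$. Two constraints then compete.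

First, any prime ideal containing $(t_k)$ contains $(t_k^{1/m})$ for every $m$, because $(t_k^{1/m})^m=t_k$. So $P$ must swallow every fixed root of $t_k$. Second, $P$ must not swallow everything we can see of $I_0(G)$. If $f\in I_0(G)$ has compact support, then $\int f e^{it_kq}=\int f(e^{it_kq}-1)=O(t_k)$, which $P$ does swallow. So we need an $f$ with a long tail, spread over points $x_j$ where $q$ is huge, with $\int fe^{it_kq}$ larger than every $t_k^{1/m}$. If $x_j$ gets weight $2^{-j}$, the signal at time $t_k$ will be about $2^{-k}$. With $t_k=2^{-k}$ this would be useless, since the lower bound $2^{-k}$ is itself a sequence in $P$. With $t_k\le2^{-k^2}$ we have $t_k^{1/m}\le2^{-k^2/m}<2^{-k}$ as soon as $k>m$. Since $q$ is unbounded, $t_k$ can be chosen this small.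

*Proof of Theorem 1.* For $t>0$ and $f\in L^1(G)$ put
$$\omega_t(f)=\int_Gf(x)e^{itq(x)}\,dx .$$

**Step 1: $\omega_t$ is nearly multiplicative.** This step bounds the error. The functional $\omega_t$ is linear with $|\omega_t(f)|\le\|f\|$. Since $q$ is continuous, $e^{itq}\in C_b(G)$, and (1) gives $\omega_t(f*h)=\iint f(x)h(y)e^{itq(xy)}\,dx\,dy$. As $|e^{ia}-e^{ib}|\le|a-b|$ for real $a,b$,
$$|\omega_t(f*h)-\omega_t(f)\omega_t(h)|\le\iint|f(x)||h(y)|\bigl|e^{itq(xy)}-e^{it(q(x)+q(y))}\bigr|\,dx\,dy\le tD\,\|f\|\,\|h\|. \tag{3}$$

**Step 2: choice of scales and of the ideal.** This step builds $P$. As $q$ is unbounded, choose $x_k\in G$ $(k\ge1)$ with $|q(x_k)|\ge\pi2^{k^2}$, and put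
$$t_k=\frac{\pi}{|q(x_k)|}\le2^{-k^2},\qquad P=\bigl\{\varphi\in\ell^\infty:\exists\,m\in\mathbb N,\ \{k:|\varphi(k)|\le t_k^{1/m}\}\in\mathcal U\bigr\}.$$
Note that $0<t_k<1$, so $t_k^{1/m}$ increases with $m$.

**Step 3: $P$ is a non-maximal prime ideal containing every $O(t_k)$ sequence.** This is what Theorem E needs. For $C>0$ and $m\in\mathbb N$,
$$Ct_k^{1/m}\le t_k^{1/(m+1)}\quad\text{for all large }k, \tag{4}$$
because $t_k^{1/m-1/(m+1)}\to0$. If $\varphi,\psi\in P$ with exponents $1/m$ and $1/m'$, let $M=\max(m,m')$. Then $|\varphi(k)+\psi(k)|\le2t_k^{1/M}\le t_k^{1/(M+1)}$ for $\mathcal U$-many $k$, so $\varphi+\psi\in P$. Multiplying by a bounded sequence is handled by (4) in the same way, and (4) with $m=1$ shows that $P$ contains every $\varphi$ with $\varphi(k)=O(t_k)$. Since $t_k^{1/m}<1$, the constant $1$ is not in $P$.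

*Prime.* Let $\varphi\psi\in P$, say $|\varphi(k)\psi(k)|\le t_k^{1/m}$ for all $k\in S\in\mathcal U$. For each $k\in S$, at least one of $|\varphi(k)|,|\psi(k)|$ is at most $t_k^{1/2m}$. So $S$ is covered by two sets, on which $|\varphi|\le t_k^{1/2m}$ and $|\psi|\le t_k^{1/2m}$ respectively. One of them is in $\mathcal U$, so $\varphi\in P$ or $\psi\in P$.

*Non-maximal.* Since $t_k^{1/m}\to0$, $P\subset M_{\mathcal U}$. The sequence $(2^{-k})$ is in $M_{\mathcal U}$. For each $m$,
$$t_k^{1/m}\le2^{-k^2/m}<2^{-k}\quad\text{for }k>m, \tag{5}$$
so $\{k:2^{-k}\le t_k^{1/m}\}$ is finite and not in $\mathcal U$. Hence $(2^{-k})\notin P$, and $P\subsetneq M_{\mathcal U}$.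

**Step 4: the homomorphism.** This step makes the functionals exactly multiplicative. Put $\Lambda(f)=(\omega_{t_k}(f))_k+P\in\ell^\infty/P$. It is linear. By (3) the sequence $\omega_{t_k}(f*h)-\omega_{t_k}(f)\omega_{t_k}(h)$ is $O(t_k)$, hence in $P$. So $\Lambda$ is an algebra homomorphism. Let $\iota$ be an injective homomorphism of $\ell^\infty/P$ into a commutative Banach algebra $B$, from Theorem E, and put $\theta=\iota\circ\Lambda$.

**Step 5: $\theta$ vanishes on a dense subspace of $I_0(G)$.** This is the first half of the discontinuity pattern. Let $h\in I_0(G)$ vanish outside a compact set $K$. As $\int h=0$,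
$$|\omega_t(h)|=\Bigl|\int h\,(e^{itq}-1)\Bigr|\le t\,\|h\|\,\sup_K|q| ,$$
and $\sup_K|q|<\infty$ by continuity. So $(\omega_{t_k}(h))_k=O(t_k)$ and $\theta(h)=0$.

Such $h$ are dense in $I_0(G)$. Fix $0\le u\in C_c(G)$ with $\int u=1$. Given $f\in I_0(G)$, take $g\in L^1(G)$ with compact support and $\|f-g\|<\varepsilon$. Then $|\int g|=|\int(g-f)|<\varepsilon$, and $g-(\int g)u$ is in $I_0(G)$, has compact support, and lies within $2\varepsilon$ of $f$.

**Step 6: $\theta$ does not vanish on $I_0(G)$.** This is the second half. With $u$ as above, put $c=\sup_{\operatorname{supp}u}|q|$, $u_j=\delta_{x_j}*u$, and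
$$f=\sum_{j\ge1}2^{-j}(u-u_j).$$
Since $\|u_j\|=1=\int u_j$, the series converges in $L^1(G)$ and $f\in I_0(G)$. We have $|\omega_t(u)-1|\le\int u\,|e^{itq}-1|\le tc$. By left invariance $\omega_t(u_j)=\int u(y)e^{itq(x_jy)}\,dy$, and on $\operatorname{supp}u$ we have $|q(x_jy)-q(x_j)|\le D+|q(y)|\le D+c$. Hence $|\omega_t(u_j)-e^{itq(x_j)}|\le t(D+c)$. Summing with weights $2^{-j}$,
$$\Bigl|\omega_t(f)-\sum_{j}2^{-j}\bigl(1-e^{itq(x_j)}\bigr)\Bigr|\le t(D+2c). \tag{6}$$
Take $t=t_k$ and real parts. Every term $1-\cos(t_kq(x_j))$ is non-negative, so nothing cancels. For $j=k$, $t_kq(x_k)=\pm\pi$ and the term equals $2$. Therefore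
$$|\omega_{t_k}(f)|\ge2^{1-k}-(D+2c)2^{-k^2}\ge2^{-k}\quad\text{for all large }k.$$
By (5), for each $m$ the set $\{k:|\omega_{t_k}(f)|\le t_k^{1/m}\}$ is finite, so not in $\mathcal U$. Thus $\Lambda(f)\ne0$, and $\theta(f)\neq0$ since $\iota$ is injective.

**Step 7: discontinuity.** If $\theta$ were continuous, Step 5 would give $\theta=0$ on $I_0(G)$, contradicting Step 6. $\qquad\blacksquare$

*Remark.* If $q$ is a homomorphism ($D=0$), the $e^{itq}$ are genuine characters. Taking $x$ with $q(x)\ne0$, they are distinct for $0\le t<2\pi/|q(x)|$, so $G$ has infinitely many $1$-dimensional representations and there is no conflict with Conjecture B. The conflict needs an unbounded $q$ on a group with few representations.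

## 5. The free product $\mathrm{Alt}_f(\mathbb N)*\mathrm{Alt}_f(\mathbb N)$

Let $H=\mathrm{Alt}_f(\mathbb N)=\bigcup_m\mathrm{Alt}(m)$, the even finitely supported permutations of $\mathbb N$. It is infinite, countable and simple: a normal subgroup $N\ne1$ meets some $\mathrm{Alt}(m)$ with $m\ge5$ non-trivially, hence meets each $\mathrm{Alt}(m')$ with $m'\ge m$ non-trivially. These groups are simple, so $N$ contains all of them. Let $G=H*H$ with the discrete topology.

**Step 1: every homomorphism $\rho:G\to U(n)$ is trivial.** This shows that $G$ fails the condition in Conjecture B. Since $G$ is generated by its two factors, it suffices to show that every homomorphism $\rho:H\to U(n)$ is trivial. If not, $\ker\rho\ne H$, so $\rho$ is injective because $H$ is simple. Now $H$ contains $n+1$ disjoint $3$-cycles, which generate a subgroup isomorphic to $(\mathbb Z/3)^{n+1}$. Its image consists of commuting unitary matrices whose cubes are the identity. These can be diagonalized simultaneously, with diagonal entries in the group $\mu_3$ of cube roots of unity. So a group with $3^{n+1}$ elements embeds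 in $(\mu_3)^n$, which has $3^n$ elements, a contradiction.

Hence $G$ has exactly one $1$-dimensional irreducible unitary representation and none of dimension $n\ge2$.

**Step 2: the function $q$.** This step defines the quasimorphism. Write $G=A*B$ with $A=B=H$. Every $g\in G$ has a unique normal form $g=s_1\cdots s_r$ whose syllables $s_i\neq1$ come alternately from $A$ and $B$. Let $a\in A$ be a $3$-cycle and $1\ne b\in B$. Put $\lambda(a)=1$, $\lambda(a^{-1})=-1$ and $\lambda=0$ elsewhere on $A\cup B$. Since $a\ne a^{-1}$ this is well defined, and $\lambda(s^{-1})=-\lambda(s)$. Put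
$$q(s_1\cdots s_r)=\sum_i\lambda(s_i).$$
The normal form of $g^{-1}$ is $s_r^{-1}\cdots s_1^{-1}$, so $q(g^{-1})=-q(g)$.

**Step 3: $q$ is a quasimorphism with $D\le3$.** This step controls cancellation in a product. Given $g,h$, let $u$ be the longest terminal string of syllables of $g$ such that $h$ begins with the syllables of $u^{-1}$. Then $g=wu$ and $h=u^{-1}v$ as reduced concatenations, $gh=wv$, and
$$q(g)+q(h)=q(w)+q(u)+q(u^{-1})+q(v)=q(w)+q(v).$$
If $wv$ is reduced (in particular if $w$ or $v$ is empty), then $q(gh)=q(w)+q(v)$ and the defect is $0$. Otherwise $w=w's$ and $v=s'v'$ with syllables $s,s'$ from the same factor. If $ss'=1$, then $su$ would be a longer terminal string of $g$ with $h$ beginning with $u^{-1}s^{-1}=(su)^{-1}$, contradicting the choice of $u$. So $ss'\ne1$. The last syllable of $w'$ and the first of $v'$, if present, lie in the other factor, so $gh=w'(ss')v'$ is reduced. Then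
$$|q(gh)-q(g)-q(h)|=|\lambda(ss')-\lambda(s)-\lambda(s')|\le3 .$$

*A check by hand.* For $g=ab$ and $h=b^{-1}a$ we get $u=b$, $w=v=a$, and $gh=a^2=a^{-1}$. So $q(gh)=-1$ while $q(g)+q(h)=2$, and the bound $3$ is attained.

**Step 4: conclusion.** The word $(ab)^n$ is reduced, so $q((ab)^n)=n$ and $q$ is unbounded. It is continuous because $G$ is discrete. By Theorem 1, $\ell^1(G)=L^1(G)$ has a discontinuous homomorphism into a commutative Banach algebra. With Step 1, **Conjecture B is false.** $\qquad\blacksquare$

Here the proof of Theorem 1 can be seen without integrals. Take $u=\delta_e$, so $c=0$, and $x_j=(ab)^{4\cdot2^{j^2}}$, so $q(x_j)=4\cdot2^{j^2}\ge\pi2^{j^2}$. The homomorphism $\theta$ kills every $\delta_e-\delta_x$, hence every partial sum of $f=\sum_j2^{-j}(\delta_e-\delta_{x_j})$. It does not kill $f$.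

## 6. The universal cover of $PSL(2,\mathbb R)$

Connectedness does not rescue the conjecture. Let $G=\widetilde{SL}(2,\mathbb R)$ be the universal cover of $PSL(2,\mathbb R)$, with covering map $p$. Its Lie algebra $\mathfrak{sl}_2(\mathbb R)$ has the basis $H,E,F$ with $[H,E]=2E$, $[H,F]=-2F$, $[E,F]=H$.

**Step 1: finite-dimensional unitary representations are trivial.** Let $\rho:G\to U(n)$ be one. It is smooth, being a continuous homomorphism of Lie groups, and has a differential $d\rho:\mathfrak{sl}_2(\mathbb R)\to\mathfrak u(n)$. The matrix $d\rho(H)$ is skew-Hermitian, so it is diagonalizable with purely imaginary eigenvalues. The eigenvalues of $\mathrm{ad}\,d\rho(H)$ on $M_n(\mathbb C)$ are differences of these, so they too are purely imaginary. But $[d\rho(H),d\rho(E)]=2d\rho(E)$ and $[d\rho(H),d\rho(F)]=-2d\rho(F)$, and $\pm2$ are not eigenvalues. So $d\rho(E)=d\rho(F)=0$, and $d\rho(H)=[d\rho(E),d\rho(F)]=0$. As $G$ is connected, $\rho$ is trivial. The only irreducible finite-dimensional unitary representation is the trivial one.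

**Step 2: $G$ acts on the line.** This step produces the space on which $q$ is read off. Identify $\mathbb{RP}^1$ with $\mathbb R/\mathbb Z$ by letting $[x]$ stand for the line at angle $\pi x$. Then $PSO(2)$ acts by rotations $[x]\mapsto[x+s]$. The map $G\times\mathbb R\to\mathbb R/\mathbb Z$, $(g,x)\mapsto p(g)[x]$, is continuous on a simply connected space. So it has a unique continuous lift $\Phi:G\times\mathbb R\to\mathbb R$ with $\Phi(e,0)=0$. Uniqueness of lifts on connected spaces gives three facts.

- $\Phi(e,x)=x$: both sides lift $x\mapsto[x]$ and agree at $0$.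
- $\Phi(gh,x)=\Phi(g,\Phi(h,x))$: both sides lift $(g,h,x)\mapsto p(gh)[x]$ on $G\times G\times\mathbb R$ and agree at $(e,e,0)$.
- $\Phi(g,x+1)=\Phi(g,x)+1$: the difference of the two sides is continuous, integer-valued, and $0$ at $(e,0)$.

So $g(x):=\Phi(g,x)$ is a continuous action of $G$ on $\mathbb R$ by homeomorphisms with $g(x+1)=g(x)+1$. A homeomorphism of $\mathbb R$ is monotone, so by the last identity each $g$ is increasing.

**Step 3: $q(g)=g(0)$ is an unbounded continuous quasimorphism.** Continuity is clear. Given $g,h$, let $n=\lfloor h(0)\rfloor$, so $n\le h(0)<n+1$. As $g$ is increasing and commutes with integer translations,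
$$q(gh)=g(h(0))\in[g(n),g(n+1)]=[g(0)+n,\;g(0)+n+1].$$
Also $q(g)+q(h)=g(0)+h(0)$ lies in the same interval, so $|q(gh)-q(g)-q(h)|\le1$. For unboundedness, lift the one-parameter group of rotations of $\mathbb R/\mathbb Z$ by $s\in\mathbb R$ to a path $r_s$ in $G$ with $r_0=e$. Both $r_s(x)$ and $x+s$ lift $(s,x)\mapsto[x+s]$, and they agree at $(0,0)$. So $r_s(x)=x+s$ and $q(r_s)=s$. Theorem 1 applies. $\qquad\blacksquare$

## 7. Infinitely many $n$-dimensional irreducible representations suffice

We now prove Theorem 2. The homomorphism is the one from Section 3 with matrices instead of numbers. What does not carry over is the proof of discontinuity: on $\mathbb T$ the points $z_k$ converged to $1$ and we could cut functions off near $1$, but for general $G$ we have no description of the set of $n$-dimensional representations to cut off in. Instead we assume that the kernel is closed and apply the Cutoff Lemma to one group element at a time. This forces each eigenvalue of $\pi_k(g)$ to coincide with a limit value for $\mathcal U$-many $k$. A closed kernel turns out to have finite codimension, which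 is too small for infinitely many $\pi_k$.

*Proof of Theorem 2.* Let $\pi_k:G\to U(n)$ $(k\in\mathbb N)$ be pairwise inequivalent irreducible representations, extended to $M(G)$.

**Step 1: $\pi_k(L^1(G))=M_n(\mathbb C)$.** This gives us enough elements to work with. The image is a subalgebra of $M_n(\mathbb C)$. For an approximate identity $(e_i)$ of $L^1(G)$ supported in shrinking neighborhoods of $e$, $\pi_k(e_i)\to I$, so the image is non-zero. If $V$ is a subspace invariant under $\pi_k(L^1(G))$, then for $v\in V$ and $g\in G$, $\pi_k(g)v=\lim_i\pi_k(\delta_g*e_i)v\in V$, so $V$ is $G$-invariant and thus $0$ or $\mathbb C^n$. Burnside's theorem gives the claim.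

**Step 2: the homomorphism and its kernel.** By Theorem E there is a homomorphism $\Theta:\ell^\infty\to B$ with kernel $P_{\mathcal U}$. As $\|\pi_k(f)\|\le\|f\|$, the matrix entries of $(\pi_k(f))_k$ are bounded sequences. So
$$\theta:L^1(G)\to M_n(\ell^\infty)\xrightarrow{\ \Theta^{(n)}\ }M_n(B),\qquad f\mapsto\Theta^{(n)}\bigl((\pi_k(f))_k\bigr),$$
is a homomorphism. Its kernel consists of those $f$ for which each of the $n^2$ entries vanishes for $\mathcal U$-many $k$. As $\mathcal U$ is closed under finite intersections,
$$J:=\ker\theta=\{f\in L^1(G):\pi_k(f)=0\text{ for }\mathcal U\text{-many }k\}.$$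
If $\theta$ is continuous, $J$ is closed. **From now on assume that $J$ is closed**; we look for a contradiction.

**Step 3: there is $f_0\in L^1(G)$ with $\pi_k(f_0)$ invertible for every $k$.** This lets us pass from measures to $L^1(G)$ without losing information. The set $Z_k=\{f:\det\pi_k(f)=0\}$ is closed. If it contained a ball around $f_1$, choose $f$ with $\pi_k(f)=I$. Then $\det\pi_k(f_1+sf)=\det(\pi_k(f_1)+sI)$ would vanish for all small $s$, although it is a monic polynomial of degree $n$ in $s$. So $Z_k$ is nowhere dense, and by Baire's theorem $\bigcup_kZ_k\ne L^1(G)$.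

**Step 4: the limit homomorphism and its traces.** This step locks the traces of $\pi_k$ to those of a single homomorphism. As $U(n)$ is compact, $\sigma(g)=\lim_{\mathcal U}\pi_k(g)$ defines a homomorphism $\sigma:G\to U(n)$; no continuity is claimed. *Claim: for each $g\in G$,*
$$\operatorname{tr}\pi_k(g)=\operatorname{tr}\sigma(g)\quad\text{for }\mathcal U\text{-many }k. \tag{7}$$

Fix $g$. List the eigenvalues of $\pi_k(g)$ with multiplicity as $\lambda_1(k),\dots,\lambda_n(k)\in\mathbb T$. Let $e_i=\lim_{\mathcal U}\lambda_i(k)$, $E=\{e_1,\dots,e_n\}$, and $F(z)=\prod_{e\in E}|z-e|^2$. On $\mathbb T$ this is a trigonometric polynomial with zero set $E$. Let $F_\delta$ be as in the Cutoff Lemma. Put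
$$F(g)=\sum_m\widehat F(m)\,\delta_{g^m}\in M(G),\qquad F_\delta(g)=\sum_m\widehat{F_\delta}(m)\,\delta_{g^m}\in M(G).$$
Then $\|F(g)-F_\delta(g)\|\le\|F-F_\delta\|_A\to0$, so $F_\delta(g)*f_0\to F(g)*f_0$ in $L^1(G)$.

The matrix $\pi_k(F_\delta(g))=\sum_m\widehat{F_\delta}(m)\pi_k(g)^m=F_\delta(\pi_k(g))$ is diagonal in an eigenbasis of the unitary $\pi_k(g)$, with entries $F_\delta(\lambda_i(k))$. For $\mathcal U$-many $k$ every $\lambda_i(k)$ is at arc distance less than $\delta$ from $e_i$, and then $F_\delta(\pi_k(g))=0$. So $\pi_k(F_\delta(g)*f_0)=F_\delta(\pi_k(g))\pi_k(f_0)=0$ for $\mathcal U$-many $k$, that is, $F_\delta(g)*f_0\in J$. Since $J$ is closed, $F(g)*f_0\in J$. Hence $F(\pi_k(g))\pi_k(f_0)=0$ for $\mathcal U$-many $k$. As $\pi_k(f_0)$ is invertible, $F(\pi_k(g))=0$: for $\mathcal U$-many $k$ all eigenvalues of $\pi_k(g)$ lie in the finite set $E$.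

Only finitely many multisets of $n$ elements of $E$ exist, so one of them is the eigenvalue multiset of $\pi_k(g)$ for $\mathcal U$-many $k$. For these $k$ the characteristic polynomial of $\pi_k(g)$ is constant. Passing to the limit along $\mathcal U$, it is that of $\sigma(g)$. This proves (7).

**Step 5: linear relations for $\sigma$ hold for $\mathcal U$-many $\pi_k$.** This upgrades traces to matrices. Let $\mu=\sum_ia_i\delta_{h_i}$ be a finitely supported measure with $\sigma(\mu):=\sum_ia_i\sigma(h_i)=0$. Put $\mu^*=\sum_i\bar a_i\delta_{h_i^{-1}}$, so $\mu^**\mu=\sum_{i,j}\bar a_ia_j\delta_{h_i^{-1}h_j}$. Applying (7) to the finitely many elements $h_i^{-1}h_j$, for $\mathcal U$-many $k$,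
$$\operatorname{tr}\bigl(\pi_k(\mu)^*\pi_k(\mu)\bigr)=\operatorname{tr}\pi_k(\mu^**\mu)=\operatorname{tr}\sigma(\mu^**\mu)=\operatorname{tr}\bigl(\sigma(\mu)^*\sigma(\mu)\bigr)=0 .$$
So $\pi_k(\mu)=0$ for $\mathcal U$-many $k$.

**Step 6: translates of $f_0$ span a finite-dimensional space modulo $J$.** Choose $g_1,\dots,g_d\in G$ such that $\sigma(g_1),\dots,\sigma(g_d)$ is a basis of $\operatorname{span}\sigma(G)\subset M_n(\mathbb C)$, and write $\sigma(g)=\sum_ic_i(g)\sigma(g_i)$. By Step 5 applied to $\delta_g-\sum_ic_i(g)\delta_{g_i}$, for each $g$ we have $\pi_k(g)=\sum_ic_i(g)\pi_k(g_i)$ for $\mathcal U$-many $k$. Multiplying by $\pi_k(f_0)$ on the right,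
$$\delta_g*f_0-\sum_{i=1}^dc_i(g)\,\delta_{g_i}*f_0\in J\qquad(g\in G). \tag{8}$$

**Step 7: $Q=L^1(G)/J$ has dimension at most $d$.** As a closed two-sided ideal, $J$ makes $Q$ a Banach algebra; write $f\mapsto\bar f$ for the quotient map. Let $W=\operatorname{span}\{\overline{\delta_{g_i}*f_0}:1\le i\le d\}$, which is finite-dimensional and so closed in $Q$. The map $g\mapsto\overline{\delta_g*f_0}$ is continuous, because left translation is continuous in $L^1(G)$, and by (8) it takes values in $W$. For $h\in L^1(G)$ we have the vector-valued integral $h*f_0=\int h(g)\,\delta_g*f_0\,dg$, hence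
$$\overline{h*f_0}=\int h(g)\,\overline{\delta_g*f_0}\,dg\in W .$$
(Every continuous functional on $Q$ that vanishes on $W$ vanishes on this integral, so Hahn–Banach puts it in $W$.) Thus right multiplication by $\bar f_0$ maps $Q$ into $W$. It is injective: if $h*f_0\in J$, then $\pi_k(h)\pi_k(f_0)=0$ for $\mathcal U$-many $k$, so $\pi_k(h)=0$ for these $k$, and $h\in J$. Therefore $\dim Q\le\dim W\le d$.

**Step 8: the ideals $\ker\pi_k\subset L^1(G)$ are distinct.** This prepares the count in Step 9. Suppose $\ker\pi_k=\ker\pi_l$. Both maps are onto $M_n(\mathbb C)$, so $\pi_k(f)\mapsto\pi_l(f)$ is a well-defined automorphism of $M_n(\mathbb C)$. It is inner: $\pi_l(f)=S\pi_k(f)S^{-1}$ for some invertible $S$ and all $f\in L^1(G)$. Choose $f$ with $\pi_k(f)=I$, so $\pi_l(f)=I$. Applying the identity to $\delta_g*f$ gives $\pi_l(g)=S\pi_k(g)S^{-1}$ for all $g\in G$. Taking adjoints in $S\pi_k(g^{-1})=\pi_l(g^{-1})S$ gives $\pi_k(g)S^*=S^*\pi_l(g)$. So $S^*S\pi_k(g)=S^*\pi_l(g)S=\pi_k(g)S^*S$, and $|S|=(S^*S)^{1/2}$ commutes with $\pi_k(g)$. Hence the unitary $U=S|S|^{-1}$ satisfies $U\pi_k(g)=\pi_l(g)U$.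 So $\pi_k$ and $\pi_l$ are equivalent, and $k=l$.

**Step 9: $J\subset\ker\pi_k$ for at most $d$ values of $k$.** This is where finite dimension is used. Suppose $J\subset\ker\pi_k$ for $r\ge2$ distinct values $k_1,\dots,k_r$. These $\pi_{k_i}$ induce surjective homomorphisms $\rho_1,\dots,\rho_r:Q\to M_n(\mathbb C)$, whose kernels are distinct by Step 8 and all have codimension $n^2$. For $i\ne j$ we have $\ker\rho_j\not\subset\ker\rho_i$. So $\rho_i(\ker\rho_j)$ is a non-zero two-sided ideal of the simple algebra $M_n(\mathbb C)$, hence everything. Choose $e_{ij}\in\ker\rho_j$ with $\rho_i(e_{ij})=I$ and put $e_i=\prod_{j\ne i}e_{ij}$ (in any order). Then $\rho_i(e_i)=I$ and $\rho_j(e_i)=0$ for $j\ne i$. So $e_1,\dots,e_r$ are linearly independent and $r\le\dim Q\le d$. (For $r\le1$ there is nothing to prove, as $d\ge1$.)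

**Step 10: the contradiction.** For all $k$ outside a finite set $N$ we have $J\not\subset\ker\pi_k$, so $J\cap\ker\pi_k$ is a proper closed subspace of $J$. By assumption $J$ is a Banach space, and a proper closed subspace is nowhere dense. By Baire's theorem there is $f\in J$ with $\pi_k(f)\ne0$ for every $k\notin N$. But $f\in J$ means that $\{k:\pi_k(f)=0\}\in\mathcal U$, and members of a free ultrafilter are infinite, whereas this set is contained in $N$. So $J$ is not closed, and $\theta$ is discontinuous. $\qquad\blacksquare$

## 8. Passing up from an open subgroup of finite index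

The quasimorphism in Theorem 1 lives on $G$ itself. Theorem 3 lets it live on an open subgroup $H$ of finite index, at the price of matrices over the target algebra. The device is to write $f\in L^1(G)$ as a matrix of functions on $H$. As $H$ is open, Haar measure of $G$ restricts to Haar measure of $H$, and $L^1(H)\subset L^1(G)$ by extension by zero.

*Example.* For $G=\mathbb Z$, $H=2\mathbb Z$, $x_1=0$, $x_2=1$, the formula below gives $f_{ij}(y)=f(y+x_i-x_j)$ for even $y$. So the matrix of $\delta_1$ has $f_{11}=f_{22}=0$, $f_{12}=\delta_2$, $f_{21}=\delta_0$, and its square is $\delta_2$ times the identity matrix. This is also the matrix of $\delta_1*\delta_1=\delta_2$.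

*Proof of Theorem 3.* Write $G=\bigsqcup_{i=1}^mx_iH$ with $x_1=e$. Taking inverses, $G=\bigsqcup_iHx_i^{-1}$.

**Step 1: the matrix of $f$.** For $f\in L^1(G)$ put
$$f_{ij}=\bigl(\delta_{x_i^{-1}}*f*\delta_{x_j}\bigr)\big|_H\in L^1(H),\qquad 1\le i,j\le m.$$
We show that
$$\delta_{x_i^{-1}}*f=\sum_{l=1}^mf_{il}*\delta_{x_l^{-1}}. \tag{9}$$
Let $k=\delta_{x_i^{-1}}*f$ and split $k=\sum_lk\,1_{Hx_l^{-1}}$. Right convolution with $\delta_{x_l}$ is right translation by $x_l$, up to the constant factor $\Delta(x_l)^{-1}$ from the modular function, and carries functions supported on $Hx_l^{-1}$ to functions supported on $H$. So $(k\,1_{Hx_l^{-1}})*\delta_{x_l}=(k*\delta_{x_l})1_H=f_{il}$, extended by zero. Convolving with $\delta_{x_l^{-1}}$ gives $k\,1_{Hx_l^{-1}}=f_{il}*\delta_{x_l^{-1}}$, and summing over $l$ gives (9).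

**Step 2: $\Psi(f)=(f_{ij})$ is a homomorphism $L^1(G)\to M_m(L^1(H))$.** Linearity is clear. Convolve (9) on the right with $g*\delta_{x_j}$:
$$\delta_{x_i^{-1}}*f*g*\delta_{x_j}=\sum_lf_{il}*\bigl(\delta_{x_l^{-1}}*g*\delta_{x_j}\bigr).$$
Restrict to $H$. Since $f_{il}$ lives on $H$, for $y\in H$ the integral $\int_Hf_{il}(x)\,k(x^{-1}y)\,dx$ uses only the values of $k$ on $H$. So $(f_{il}*k)|_H=f_{il}*(k|_H)$, and we get $(f*g)_{ij}=\sum_lf_{il}*g_{lj}$.

**Step 3: discontinuity.** Let $\theta:L^1(H)\to B$ be a discontinuous homomorphism, from Theorem 1 applied to $H$. Then $\theta^{(m)}\circ\Psi:L^1(G)\to M_m(B)$ is a homomorphism. For $f\in L^1(H)\subset L^1(G)$ we have $f_{11}=f$, as $x_1=e$. So the $(1,1)$ entry of $\theta^{(m)}(\Psi(f))$ is $\theta(f)$. The inclusion $L^1(H)\subset L^1(G)$ is isometric and taking the $(1,1)$ entry is continuous. If $\theta^{(m)}\circ\Psi$ were continuous, $\theta$ would be continuous too. Hence $\theta^{(m)}\circ\Psi$ is discontinuous. $\qquad\blacksquare$
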